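
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Conformal classification of complements of discrete sets in the plane}


\begin{abstract}
We consider the planar domains $\mathbb C\setminus S$ with $S$ closed and discrete, and prove that their classification up to conformal equivalence has exactly the complexity of $E_0$, the relation of eventual equality on binary sequences. This confirms Conjecture 5.1 of \cite{Source}. The proof selects, in a Borel way, a sparse set of pairs (location, scale) in the plane and sends each selected pair to a selected pair nearby at a larger scale; the iterates of this map leave only boundedly many tail classes inside each equivalence class. The argument works for every locally compact second countable group acting properly, in a suitable sense, by similarities on a doubling metric space. We also show that the plane cannot be replaced by the disc, and that the doubling hypothesis cannot be dropped.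
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathcal F_d(\mathbb C)$ be the set of closed subsets $S\subseteq\mathbb C$ with no accumulation point in $\mathbb C$; we call such sets \emph{discrete}. For $S\in\mathcal F_d(\mathbb C)$ the set $\mathbb C\setminus S$ is a domain, and we write
\[
S\,E\,S'\iff \mathbb C\setminus S\ \text{and}\ \mathbb C\setminus S'\ \text{are biholomorphic}.
\]
How complicated is it to decide whether $S\,E\,S'$, and what sort of invariants classify these domains?

If $S$ is finite, numbers suffice. A biholomorphism between two such domains is the restriction of a M\"obius map carrying $S\cup\{\infty\}$ to $S'\cup\{\infty\}$ (Lemma~\ref{lem:conf}). If $S$ has at least two points, move three points of $S\cup\{\infty\}$ to $\infty,0,1$ and record the positions of the others: there are finitely many ways to do this, and the number of points together with the least of the resulting vectors in a fixed order is a complete invariant.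

If $S$ is infinite, a biholomorphism is affine: $S\,E\,S'$ if and only if $S'=aS+b$ for some $a\neq0$ and $b$. One would like to proceed as before, moving two points of $S$ to $0$ and $1$. If, say, the smallest distance in $S$ is attained by a finite nonzero number of pairs, this works: normalizing each closest pair, in either order, to $(0,1)$ gives finitely many sets, and we may take the least of them in some Borel linear order. But in general nothing singles out a finite set of pairs. For $x\in2^{\mathbb Z}$ let
\[
S_x=\mathbb Z\cup\{n+\tfrac1{10}:x(n)=1\}.
\]
We shall see that, for $x\ne0$, classifying the sets $S_x$ amounts to classifying two-sided binary sequences up to shift, and that no assignment of real numbers as complete invariants can do this in a Borel way.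

To make such comparisons one uses Borel reducibility. The space $\mathcal F(\mathbb C)$ of closed subsets of $\mathbb C$ carries the Effros Borel structure, generated by the sets $\{F:F\cap U\ne\emptyset\}$ with $U$ open, and it is a standard Borel space; so is $\mathcal F_d(\mathbb C)$. For equivalence relations $E_1,E_2$ on standard Borel spaces $X_1,X_2$ write $E_1\le_BE_2$ if there is a Borel map $f:X_1\to X_2$ with $x\,E_1\,y\iff f(x)\,E_2\,f(y)$, and $E_1\sim_BE_2$ if $E_1\le_BE_2$ and $E_2\le_BE_1$. A relation is \emph{smooth} if it is $\le_B$ equality on some standard Borel space. The first step beyond smoothness is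
\[
x\,E_0\,y\iff \exists m\ \forall n\ge m\quad x(n)=y(n)\qquad (x,y\in2^{\mathbb N}).
\]
A relation $\le_BE_0$ is one whose objects are classified by binary sequences up to finite change. It is known that $E_0\le_BE$. Conjecture 5.1 of \cite{Source} says that $E\sim_BE_0$.

\begin{theorem}\label{thm:A}
The conformal equivalence relation $E$ on planar domains $\mathbb C\setminus S$, $S$ discrete in $\mathbb C$, satisfies $E\sim_BE_0$.
\end{theorem}

\subsection{The idea}

The sets $S_x$ give the lower bound $E_0\le_BE$, of which we include a proof. The content of the theorem is the upper bound, and the task is to control the orbits of the affine group $\operatorname{Aff}(\mathbb C)$ on infinite discrete sets. If only translations were allowed, one could proceed through larger and larger absolute scales $1,2,4,\dots$: choose at each scale a maximal separated set of positions, and send each position to a nearby one of the next scale. Any finitely many starting positions eventually land within a bounded number of units of each other, so that they have coalesced into boundedly many. We carry this out in Section~\ref{sec:toy} for $\mathbb Z^2$.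

With dilations present there is no absolute scale. We therefore make the scale part of the position, and work with pairs $(z,\ell)$, $z\in\mathbb C$, $\ell>0$. The pairs we use are supplied by $S$ itself: they are the pairs $(s,2^n|t-s|)$ with $s\ne t$ in $S$ and $n\in\mathbb Z$. A pair $(z,\ell)$ is a point of the upper half-space $\mathbb C\times(0,\infty)$, a model of hyperbolic $3$-space, on which $w\mapsto aw+b$ acts by $(z,\ell)\mapsto(az+b,|a|\ell)$. Large hyperbolic balls contain exponentially many points far from each other, so counting in the half-space itself is hopeless. But all affine maps fix the boundary point $\infty$, all vertical rays run together when they move toward $\infty$, and among points of comparable height the counting is Euclidean. So we choose a maximal separated set of pairs, move upward inside it, and count in a band of bounded height ratio. What is used is only that the plane is doubling and that the group acts on it by similarities, in a proper way. This gives the following.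

\begin{theorem}\label{thm:B}
Let $(M,d)$ be a metric space and $o\in M$. Suppose there are $D\in\mathbb N$ and $r_0\ge0$ such that every closed ball of radius $r\ge r_0$, $r>0$, is covered by $D$ closed balls of radius $r/2$. Let $G$ be a locally compact second countable group acting continuously on $M$ with
\[
d(gx,gy)=\lambda(g)\,d(x,y),
\]
where $\lambda:G\to\mathbb R_{>0}$ is a continuous homomorphism. Suppose that for every $C\ge1$ the set
\[
Q_C=\{g\in G: d(go,o)\le C,\ C^{-1}\le\lambda(g)\le C\}
\]
is compact. Then for every Borel action of $G$ on a standard Borel space $X$ the orbit equivalence relation satisfies $E_G^X\le_BE_0$.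
\end{theorem}

Both theorems follow from one statement about suitable sections, Theorem~\ref{thm:core}. For Theorem~\ref{thm:A} the section is explicit: the infinite $S$ containing $0$ and $1$. Section~\ref{sec:cor} derives analogues for similarity of closed sets in $\mathbb R^d$ and for conformal equivalence of domains in $\mathbb R^d$, $d\ge 3$. In Section~\ref{sec:disc} we show that for the disc in place of the plane the result fails, and so does Theorem~\ref{thm:B} without doubling.

\section{Tools}\label{sec:tools}

A Borel equivalence relation is \emph{countable} if its classes are countable, and \emph{hyperfinite} if it is an increasing union of Borel equivalence relations with finite classes. We write $E|A$ for the restriction of $E$ to $A$. We use the following facts.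

\begin{itemize}
\item[(LN)] (Lusin--Novikov) Let $X,Y$ be standard Borel spaces. If $B\subseteq X\times Y$ is Borel with countable sections $B_x$, then its projection to $X$ is Borel, and there is a Borel map $\theta$ from the projection to $Y$ whose graph lies in $B$ (a \emph{uniformization}).
\item[(KRN)] (Kuratowski--Ryll-Nardzewski) For $M$ Polish there are Borel maps $\sigma_i:\mathcal F(M)\setminus\{\emptyset\}\to M$, $i\in\mathbb N$, with $\{\sigma_i(F)\}_i$ a dense subset of $F$.
\item[(H1)] \cite{DJK} A countable Borel equivalence relation is hyperfinite if and only if it is $\le_BE_0$. Borel subrelations of hyperfinite relations are hyperfinite.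
\item[(H2)] \cite[Cor.~8.2]{DJK} If $U:Y\to Y$ is a countable-to-one Borel map on a standard Borel space, the \emph{tail relation} $y\,E_t(U)\,y'\iff\exists i,j\ U^i(y)=U^j(y')$ is hyperfinite.
\item[(H3)] \cite[Prop.~1.3(vii)]{JKL} If $E_1\subseteq E_2$ are countable Borel equivalence relations, $E_1$ is hyperfinite, and every $E_2$-class contains only finitely many $E_1$-classes, then $E_2$ is hyperfinite.
\item[(GE)] (Glimm--Effros dichotomy, \cite{HKL}) If a Borel equivalence relation $E$ on a standard Borel space is not smooth, then $E_0\le_BE$.
\end{itemize}

\paragraph{Discrete sets.} Let $M=\mathbb R^d$. A \emph{rational ball} is an open ball with rational center and radius. A closed set $S$ is discrete if and only if for each $N$ there is a $k\ge1$ such that no $k$ pairwise disjoint rational balls contained in the open ball of radius $N$ about the origin all meet $S$; so the discrete sets form a Borel set. If $S\ne\emptyset$ is discrete, then $\{\sigma_i(S)\}_i=S$, because $S$ has no proper dense subset. Hence quantification over points of $S$ is quantification over $i\in\mathbb N$. In particular $\{(z,S):z\in S\}$ is Borel; the sets of $S$ with exactly $k$ elements and of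 infinite $S$ are Borel; and for finite $S$ the values $\sigma_i(S)$, in order of first appearance, enumerate $S$ without repetition in a Borel way. If a group $G$ of similarities of $\mathbb R^d$, closed in the group of all similarities, acts on $\mathcal F(\mathbb R^d)$ by $(g,F)\mapsto gF$, then this action is Borel: for $U$ open and $F\neq\emptyset$,
\[
gF\cap U\ne\emptyset\iff\exists i\quad g\,\sigma_i(F)\in U .
\]

\paragraph{Maximal independent sets.} A \emph{Borel graph} on a standard Borel space $P$ is a symmetric irreflexive Borel set $\mathcal G\subseteq P\times P$. A set is \emph{independent} if it contains no two neighbors.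

\begin{lemma}\label{lem:indep}
Let $\mathcal G$ be a Borel graph on $P$ in which every point has countably many neighbors, and let $P=\bigsqcup_mP_m$ be a countable Borel partition such that each $p\in P_m$ has only finitely many neighbors in $P_m$. Then there is a Borel independent set $T\subseteq P$ such that every $p\in P\setminus T$ has a neighbor in $T$.
\end{lemma}

\begin{proof}
For $B\subseteq P$ let $N(B)$ be the set of points with a neighbor in $B$. If $B$ is Borel, so is $N(B)$, by (LN).

We first write $P$ as a countable union of Borel independent sets; it is enough to do this for each $P_m$. Let $\{A_i\}$ be a countable algebra of Borel subsets of $P_m$ separating its points. For $p\in P_m$ let $c(p)$ be the least $i$ such that $p\in A_i$ and no neighbor of $p$ is in $A_i$. It exists because $p$ has finitely many neighbors in $P_m$, each different from $p$. The map $c$ is Borel, since the second condition says $p\notin N(A_i)$. If $c(p)=c(q)=i$, then $q\in A_i$ is not a neighbor of $p$; so $c^{-1}(i)$ is independent.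

Let $C_0,C_1,\dots$ list Borel independent sets covering $P$. Put $T_0=C_0$, $T_{i+1}=T_i\cup(C_{i+1}\setminus N(T_i))$ and $T=\bigcup_iT_i$. Each $T_i$ is Borel and, by induction, independent; so is $T$. A point of $C_0$ is in $T$, and a point of $C_{i+1}$ is in $T$ or has a neighbor in $T_i$.
\end{proof}

\section{From conformal to affine equivalence}\label{sec:conf}

\begin{lemma}\label{lem:conf}
Let $S,S'\in\mathcal F_d(\mathbb C)$. Every biholomorphism $\mathbb C\setminus S\to\mathbb C\setminus S'$ is the restriction of a M\"obius map. Consequently $S\,E\,S'$ if and only if $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$ for some M\"obius map $\varphi$. If $S$ is infinite, this holds if and only if $S'=aS+b$ for some $a\in\mathbb C\setminus\{0\}$ and $b\in\mathbb C$.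
\end{lemma}

\begin{proof}
Let $f:\mathbb C\setminus S\to\mathbb C\setminus S'$ be biholomorphic. Each $s\in S$ is an isolated singularity of $f$. It is not essential: otherwise $f$ would map every small punctured disc about $s$ onto a dense set (Casorati--Weierstrass), which would meet the open image of a disc disjoint from it, contradicting injectivity. So $f$ extends to a holomorphic map $\tilde f:\mathbb C\to\hat{\mathbb C}$.

The map $\tilde f$ is injective. Suppose $\tilde f(p)=\tilde f(q)$ with $p\ne q$, and take disjoint discs about $p$ and $q$. Their images are open and share a point, so they intersect in a nonempty open set. The set $\tilde f(S)$ is countable, so the intersection contains a value outside it. This value is attained by $f$ in each of the two discs, contradicting injectivity of $f$.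

So $\tilde f(\mathbb C)$ is a simply connected domain in $\hat{\mathbb C}$ biholomorphic to $\mathbb C$. It is not $\hat{\mathbb C}$, which is compact. It does not omit two points, for then it would be biholomorphic to the disc by the Riemann mapping theorem, and $\mathbb C$ would be too, contradicting Liouville's theorem. So it omits exactly one point $c$. If $\mu$ is a M\"obius map with $\mu(c)=\infty$, then $\mu\circ\tilde f$ is an injective entire function, hence affine. So $\tilde f$ is the restriction of a M\"obius map $\varphi$, and $\varphi(\mathbb C\setminus S)=\mathbb C\setminus S'$ means $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$. Conversely, such a $\varphi$ restricts to a biholomorphism $\mathbb C\setminus S\to\mathbb C\setminus S'$.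

If $S$ is infinite and $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$, then $S'$ is infinite, and $\infty$ is the unique accumulation point of $S\cup\{\infty\}$ and of $S'\cup\{\infty\}$. So $\varphi(\infty)=\infty$, and $\varphi$ is affine. Conversely, affine maps are M\"obius maps fixing $\infty$.
\end{proof}

\begin{lemma}\label{lem:finite}
The restriction of $E$ to finite sets is smooth.
\end{lemma}

\begin{proof}
The number $k=|S|$ is an invariant, since $|S\cup\{\infty\}|$ is one. For each $k\le1$ there is one class. Let $k\ge2$ and $T=S\cup\{\infty\}$. For an enumeration $\alpha=(a_1,\dots,a_{k+1})$ of $T$ let $\varphi_\alpha$ be the M\"obius map with $\varphi_\alpha(a_1,a_2,a_3)=(\infty,0,1)$, and let $v_\alpha=(\varphi_\alpha(a_4),\dots,\varphi_\alpha(a_{k+1}))\in\mathbb C^{k-2}$. Let $J(S)$ be the lexicographically least of the $(k+1)!$ vectors $v_\alpha$, with $\mathbb C^{k-2}=\mathbb R^{2k-4}$. Since $S$ can be enumerated in a Borel way, $J$ is Borel.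

If $\psi(T)=T'$ with $\psi$ M\"obius, then $\varphi_{\psi\alpha}\circ\psi=\varphi_\alpha$, so $v_{\psi\alpha}=v_\alpha$; hence $T$ and $T'$ have the same set of vectors, and $J(S)=J(S')$. Conversely, if $|S|=|S'|$ and $v_\alpha=v_{\alpha'}$ for enumerations $\alpha$ of $T$ and $\alpha'$ of $T'$, then $\varphi_{\alpha'}^{-1}\varphi_\alpha$ maps $T$ onto $T'$. So $k$, together with $J(S)$ when $k\ge2$, is a complete invariant.
\end{proof}

It remains to understand the action of $\operatorname{Aff}(\mathbb C)$ on the Borel set $\mathcal F_\infty$ of infinite $S\in\mathcal F_d(\mathbb C)$.

\section{Coalescence without dilations: the group $\mathbb Z^2$}\label{sec:toy}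

We first show the mechanism in a case where scale is absolute. Let $\mathbb Z^2$ act freely and in a Borel way on a standard Borel space $X$; for instance, $X$ may be the space of subsets of $\mathbb Z^2$ with no period, under translation. If $x'=k\cdot x$, write $\rho(x,x')=|k|$, with the sup norm. We show that the orbit relation is $\le_BE_0$.

\emph{Selected points.} For each $n\ge0$ apply Lemma~\ref{lem:indep}, with one piece $P_0=X$, to the graph joining distinct points $x,x'$ of one orbit when $\rho(x,x')\le2^n$. It gives a Borel set $Y_n\subseteq X$ in which distinct points of one orbit have $\rho>2^n$, and such that every $x\in X$ has some $x'\in Y_n$ with $\rho(x,x')\le2^n$. Let $Y=\bigsqcup_nY_n\times\{n\}$.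

\emph{Parents.} By (LN) choose a Borel map $U:Y\to Y$, $U(x,n)=(x',n+1)$ with $\rho(x,x')\le2^{n+1}$. It is countable-to-one, so $E_t(U)$ is hyperfinite by (H2).

\emph{Counting.} Let $(x_1,n_1),\dots,(x_N,n_N)\in Y$ lie over one orbit and be pairwise not $E_t(U)$-equivalent. Choose $n\ge\max_rn_r$ with $2^n\ge\rho(x_r,x_s)$ for all $r,s$, and apply $U$ to each element until it reaches level $n$, at $(w_r,n)$. Each $x_r$ has been moved by at most $\sum_{i=1}^n2^i<2^{n+1}$. So the points $w_r$ are within $2^n+2\cdot2^{n+1}=5\cdot2^n$ of one another. They are distinct, since $w_r=w_s$ would make the starting elements tail equivalent; being in $Y_n$, they are therefore more than $2^n$ apart. Identify the orbit with $\mathbb Z^2$. Each coordinate of the $w_r$ varies in an interval of length at most $5\cdot2^n$, so the $w_r$ lie in a union of $6^2$ half-open squares of side $2^n$, each of which contains at most one of them. So $N\le36$.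

Thus each orbit contributes at most $36$ tail classes, and by (H3) the relation ``same orbit'' on $Y$ is hyperfinite, hence $\le_BE_0$ by (H1). Sending $x$ to some $(x',0)\in Y$ with $\rho(x,x')\le1$, by (LN), reduces the orbit relation on $X$ to it.

Three things have to change for $\operatorname{Aff}(\mathbb C)$. The group is not discrete, so we must pass to a set meeting each orbit in a countable set. There is no absolute scale, so ``level $n$'' must be replaced by something that affine maps can rescale; this will force a tolerance in the comparison of scales. And the action is not free: a set $S$ may coincide with some $aS+b$, so positions will be defined only up to such ambiguities.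

\section{Locations and scales}\label{sec:core}

Throughout this section $(M,d)$, $o$, $D$, $r_0$, $G$, $\lambda$ and $Q_C$ are as in Theorem~\ref{thm:B}, and $G$ acts in a Borel way on a standard Borel space $X$. Note that $G=\bigcup_CQ_C$, the union being over integers $C\ge1$. The reader may keep in mind $M=\mathbb C$, $o=0$, $G=\operatorname{Aff}(\mathbb C)$ and $\lambda(w\mapsto aw+b)=|a|$.

\begin{definition}\label{def:section}
A Borel set $Y\subseteq X$ is a \emph{discrete section} if for every compact $Q\subseteq G$
\begin{itemize}
\item[(S1)] $Qy\cap Y$ is finite for every $y\in Y$;
\item[(S2)] $\{(y,y')\in Y\times Y:y\in Qy'\}$ is Borel.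
\end{itemize}
\end{definition}

We do not require $Y$ to meet every orbit. If $Y$ is a discrete section, then $E_G^X|Y$ is a countable Borel equivalence relation: it is the union over integers $C\ge1$ of the sets in (S2) with $Q=Q_C$, and the class of $y$ in $Y$ is $\bigcup_C(Q_Cy\cap Y)$.

\begin{theorem}\label{thm:core}
If $Y$ is a discrete section, then $E_G^X|Y$ is hyperfinite.
\end{theorem}

The rest of this section proves Theorem~\ref{thm:core}; we fix a discrete section $Y$.

\subsection{Addresses}

Let $G$ act on $M\times\mathbb R_{>0}$ by $g(z,\ell)=(gz,\lambda(g)\ell)$. We read $(z,\ell)$ as the location $z$ viewed at scale $\ell$. Call $(z,\ell)$ and $(z',\ell')$ \emph{close} if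
\begin{equation}\label{eq:close}
\tfrac12\le\ell'/\ell\le2\quad\text{and}\quad d(z,z')\le\max(\ell,\ell').
\end{equation}
Closeness is reflexive, symmetric and $G$-invariant, since $g$ multiplies distances and scales alike by $\lambda(g)$.

Let $P=Y\times\mathbb Z$. Think of $(y,n)$ as $o$ at scale $2^n$ ``as seen from $y$''. To compare elements over the same orbit, we transport them to a common place. If $y_*\in Y$ lies in the orbit of $y$, an \emph{address} of $(y,n)$ with respect to $y_*$ is a point
\[
g(o,2^n)=(go,\lambda(g)2^n)\quad\text{with } g\in G,\ gy=y_* .
\]
If $y_*$ has a nontrivial stabilizer, there may be several addresses. In the planar case with $Y=\{S\in\mathcal F_\infty: 0,1\in S\}$, to choose $S\in Y$ and an affine $g$ with $g(S)=S_*$ is the same as to choose an ordered pair $(s,t)$ of distinct points of $S_*$: the pair is $(g(0),g(1))$, it determines $g$, and $S=g^{-1}(S_*)$. The resulting address of $(S,n)$ is $(s,|t-s|2^n)$.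

Define
\[
(y,n)\,R\,(y',m)\iff\text{there is } h\in G\text{ with } hy'=y\text{ and } h(o,2^m)\text{ close to }(o,2^n).
\]

\begin{lemma}\label{lem:address}
$R$ is reflexive and symmetric. Let $p,q\in P$ lie over the orbit of $y_*$, and take addresses with respect to $y_*$.
\begin{itemize}
\item[(a)] If $p\,R\,q$, then for every address of $p$ there is an address of $q$ close to it.
\item[(b)] If some address of $p$ is close to some address of $q$, then $p\,R\,q$.
\end{itemize}
\end{lemma}

\begin{proof}
Reflexivity is $h=1$; for symmetry apply $h^{-1}$. Let $p=(y,n)$ and $q=(y',m)$. For (a), let $gy=y_*$ and let $h$ witness $p\,R\,q$. Then $ghy'=y_*$, and the address $gh(o,2^m)$ of $q$ is close to $g(o,2^n)$ by invariance. For (b), let $gy=y_*=g'y'$ with $g(o,2^n)$ close to $g'(o,2^m)$. Then $h=g^{-1}g'$ has $hy'=y$, and $h(o,2^m)$ is close to $(o,2^n)$.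
\end{proof}

The next lemma is where the compactness of the sets $Q_C$ enters.

\begin{lemma}\label{lem:graph}
$R$ is Borel, and for every $(y,n)\in P$ and every $m\in\mathbb Z$ there are only finitely many $y'\in Y$ with $(y,n)\,R\,(y',m)$.
\end{lemma}

\begin{proof}
Let
\[
Q_{n,m}=\{h\in G:2^{n-1}\le\lambda(h)2^m\le2^{n+1},\ d(ho,o)\le\max(2^n,\lambda(h)2^m)\},
\]
the set of $h$ for which $h(o,2^m)$ is close to $(o,2^n)$. It is closed, because $\lambda$ and $h\mapsto ho$ are continuous. For $h\in Q_{n,m}$ we have $2^{n-m-1}\le\lambda(h)\le2^{n-m+1}$ and $d(ho,o)\le2^{n+1}$, so $Q_{n,m}\subseteq Q_C$ with $C=2^{|n|+|m|+1}$, and $Q_{n,m}$ is compact. Since $(y,n)\,R\,(y',m)$ if and only if $y\in Q_{n,m}y'$, the relation $R$ is Borel by (S2). The $y'$ in question lie in $Q_{n,m}^{-1}y\cap Y$, which is finite by (S1).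
\end{proof}

\subsection{The selected pairs and the upward map}

By Lemma~\ref{lem:graph}, the graph $\{(p,q):p\,R\,q,\ p\ne q\}$ on $P=\bigsqcup_mY\times\{m\}$ satisfies the hypotheses of Lemma~\ref{lem:indep}. So there is a Borel set $T\subseteq P$ such that
\begin{equation}\label{eq:T}
\text{distinct elements of }T\text{ are not }R\text{-related, and every }p\in P\text{ is }R\text{-related to an element of }T .
\end{equation}

We want a map $U:T\to T$ that increases the scale. Closeness tolerates a factor $2$ in scale, so a selected pair $R$-related to $(y,n+1)$ might have no larger scale than $(y,n)$ when addresses are compared. Two steps up are enough. By (LN) choose a Borel $U:T\to T$ with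
\[
(y,n+2)\,R\,U(y,n)\qquad\text{for }(y,n)\in T .
\]

Write $(y,n)\,F\,(y',m)$ if $y\,E_G^X\,y'$. This is a countable Borel equivalence relation on $P$, and $p\,F\,U(p)$. Hence $U$ is countable-to-one and $E_t(U)\subseteq F|T$.

\begin{lemma}\label{lem:orbit}
Let $p_0\in T$ lie over the orbit of $y_*$, let $p_i=U^i(p_0)$, and let $(z_0,\ell_0)$ be an address of $p_0$ with respect to $y_*$. Then there are addresses $(z_i,\ell_i)$ of $p_i$ with respect to $y_*$, $i\ge1$, such that for all $i,j\ge0$
\begin{equation}\label{eq:growth}
2\ell_i\le\ell_{i+1}\le8\ell_i,\qquad d(z_j,z_0)\le4\ell_j .
\end{equation}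
\end{lemma}

\begin{proof}
Suppose $(z_i,\ell_i)=g_i(o,2^{n_i})$ is an address of $p_i=(y_i,n_i)$. Then $(z_i,4\ell_i)$ is an address of $(y_i,n_i+2)$. By Lemma~\ref{lem:address}(a), $p_{i+1}$ has an address $(z_{i+1},\ell_{i+1})$ close to it. By \eqref{eq:close} this means $2\ell_i\le\ell_{i+1}\le8\ell_i$ and
\[
d(z_{i+1},z_i)\le\max(4\ell_i,\ell_{i+1})\le2\ell_{i+1}.
\]
Since the scales at least double, $d(z_j,z_0)\le2\sum_{i=1}^j\ell_i\le4\ell_j$.
\end{proof}

\subsection{Counting tail classes}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!20] (-4.6,3) rectangle (4.6,4.5);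
\draw[->] (-4.6,0) -- (5,0) node[right] {$z$};
\draw[->] (-4.6,0) -- (-4.6,5.2) node[above] {$\log\ell$};
\draw[dashed] (-4.6,3) -- (4.6,3);
\draw[dashed] (-4.6,4.5) -- (4.6,4.5);
\node[left] at (-4.6,3) {$\ell=H$};
\node[left] at (-4.6,4.5) {$\ell=8H$};
\draw[thick] (-3.2,0.3) -- (-3.1,0.9) -- (-3.3,1.9) -- (-2.6,3.2);
\draw[thick] (-1.6,0.6) -- (-1.7,1.3) -- (-1.9,2.2) -- (-2.6,3.2);
\draw[thick] (2.2,0.2) -- (2.3,1.0) -- (2.0,2.3) -- (2.6,3.7);
\foreach \x/\y in {-3.2/0.3,-3.1/0.9,-3.3/1.9,-2.6/3.2,-1.6/0.6,-1.7/1.3,-1.9/2.2,2.2/0.2,2.3/1.0,2.0/2.3,2.6/3.7}
  \fill (\x,\y) circle (2pt);
\end{tikzpicture}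
\caption{Schematic picture of the upward map $U$ on selected pairs, with location $z$ drawn horizontally and the logarithm of the scale $\ell$ vertically. Each step multiplies the scale by a factor between $2$ and $8$, so no path can jump over the band $H\le\ell\le8H$. Paths that never merge enter the band at distinct selected pairs. These are pairwise not close, and when $H$ is large they are at most $33H$ away from the base point, so only boundedly many fit.}
\label{fig:band}
\end{figure}

We follow each element upward until its scale first reaches a common large height $H$, and count there; see Figure~\ref{fig:band}. The next lemma is the only place where doubling is used.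

\begin{lemma}\label{lem:doubling}
If $H>2r_0$, then at most $D^7$ points of the closed ball of radius $33H$ about $o$ can be pairwise more than $H$ apart.
\end{lemma}

\begin{proof}
Cover the ball by $D$ balls of radius $33H/2$, each of these by $D$ balls of half the radius, and so on, seven times. The radii being halved are at least $33H/64\geq r_0$ and positive, so doubling applies each time. We obtain $D^7$ balls of radius $33H/128$; two points of one of them are at most $33H/64<H$ apart.
\end{proof}

\begin{proposition}\label{prop:count}
Every $F|T$-class contains at most $3D^7$ classes of $E_t(U)$.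
\end{proposition}

\begin{proof}
Let $p^1,\dots,p^N$ be elements of one $F|T$-class, pairwise not $E_t(U)$-equivalent. Fix $y_*\in Y$ in the underlying orbit; all addresses are with respect to $y_*$. For each $r$ choose an address $(z^r_0,\ell^r_0)$ of $p^r$, and then addresses $(z^r_i,\ell^r_i)$ of $U^i(p^r)$ as in Lemma~\ref{lem:orbit}. Choose $H>2r_0$ exceeding all $\ell^r_0$ and all $d(z^r_0,o)$.

For each $r$ let $j_r$ be the least $j$ with $\ell^r_j\ge H$; it exists since the scales at least double. Then $j_r\ge1$ and $\ell^r_{j_r-1}<H$, so by \eqref{eq:growth}
\[
H\le\ell^r_{j_r}\le8H,\qquad d(z^r_{j_r},o)\le H+4\cdot8H=33H .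
\]
Write $q_r=U^{j_r}(p^r)$ and $(z^r,\ell^r)=(z^r_{j_r},\ell^r_{j_r})$. The $q_r$ are pairwise distinct, because $q_r=q_{r'}$ with $r\ne r'$ would make $p^r$ and $p^{r'}$ tail equivalent. So by \eqref{eq:T} they are pairwise not $R$-related, and by Lemma~\ref{lem:address}(b) their addresses $(z^r,\ell^r)$ are pairwise not close.

Split $[H,8H]$ into $[H,2H)$, $[2H,4H)$ and $[4H,8H]$. Two scales in the same interval have ratio in $[\frac12,2]$; so if $\ell^r$ and $\ell^{r'}$ lie in the same interval and $r\ne r'$, then \eqref{eq:close} can fail only because $d(z^r,z^{r'})>\max(\ell^r,\ell^{r'})\ge H$. By Lemma~\ref{lem:doubling}, for each of the three intervals there are at most $D^7$ indices $r$ with $\ell^r$ in it. Hence $N\le3D^7$.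
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
By (H2), $E_t(U)$ is hyperfinite, so by Proposition~\ref{prop:count} and (H3) the relation $F|T$ is hyperfinite, hence $\le_BE_0$ by (H1). By \eqref{eq:T} and (LN) there is a Borel map $\tau:Y\to T$ with $(y,0)\,R\,\tau(y)$. Since $\tau(y)$ lies over the orbit of $y$, we have $y\,E_G^X\,y'\iff\tau(y)\,F\,\tau(y')$. So $E_G^X|Y\le_BF|T\le_BE_0$, and $E_G^X|Y$ is hyperfinite by (H1).
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

\subsection{Upper bound}

Let $M=\mathbb C$, $o=0$, $G=\operatorname{Aff}(\mathbb C)$ and $\lambda(w\mapsto aw+b)=|a|$. A closed disc of radius $1$ is compact, hence covered by some number $D$ of closed discs of radius $\frac12$; by scaling, doubling holds with $r_0=0$. In the coordinates $(a,b)$, the set $Q_C=\{|b|\le C,\ C^{-1}\le|a|\le C\}$ is compact. Let $G$ act on $X=\mathcal F_\infty$, and let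
\[
Z=\{S\in\mathcal F_\infty:0,1\in S\}.
\]

\emph{$Z$ is a discrete section.} It is Borel. Let $Q\subseteq G$ be compact.

(S1) Let $S\in Z$, $g\in Q$ and $gS\in Z$. Then $g^{-1}(0)$ and $g^{-1}(1)$ are points of $S$ in the compact set $\{h^{-1}(0),h^{-1}(1):h\in Q\}$. As $S$ is closed and discrete, only finitely many points are possible. Since $g$ is determined by $g^{-1}(0)$ and $g^{-1}(1)$, only finitely many $g$ occur.

(S2) If $gS'=S$ with $S,S'\in Z$ and $g(w)=aw+b$, then $b=g(0)\in S$ and $a+b=g(1)\in S$. So $S\in QS'$ if and only if there are $i,j$ such that $b=\sigma_i(S)$ and $a=\sigma_j(S)-b$ satisfy $a\ne0$, $(w\mapsto aw+b)\in Q$ and $aS'+b=S$. This is a Borel condition.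

By Theorem~\ref{thm:core}, affine equivalence on $Z$ is hyperfinite. For $S\in\mathcal F_\infty$ let $k$ be least with $\sigma_k(S)\ne\sigma_0(S)$, and put
\[
\theta(S)=\frac{S-\sigma_0(S)}{\sigma_k(S)-\sigma_0(S)}\in Z .
\]
The map $\theta$ is Borel and $\theta(S)$ is affinely equivalent to $S$. So by Lemma~\ref{lem:conf}, for $S,S'\in\mathcal F_\infty$, $S\,E\,S'$ if and only if $\theta(S)$ and $\theta(S')$ are affinely equivalent.

The finite and the infinite sets form $E$-invariant Borel subsets of $\mathcal F_d(\mathbb C)$. On the former, $E$ reduces to equality on a standard Borel space by Lemma~\ref{lem:finite}; on the latter, to affine equivalence on $Z$. The disjoint union of these two target relations is hyperfinite. Hence $E\le_BE_0$ by (H1).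

\subsection{Lower bound}

We prove a little more than is needed here, for use in Section~\ref{sec:cor}. A \emph{similarity} of $\mathbb R^d$ is a map $w\mapsto\lambda Aw+b$ with $\lambda>0$, $A\in O(d)$ and $b\in\mathbb R^d$.

\begin{proposition}\label{prop:lower}
Let $G$ be a group of similarities of $\mathbb R^d$, $d\ge1$, containing the translation by some $v\ne0$. Then $E_0$ is Borel reducible to $G$-equivalence of infinite discrete closed subsets of $\mathbb R^d$.
\end{proposition}

\begin{proof}
For $x\in2^{\mathbb Z}\setminus\{0\}$ let
\[
S_x=\{nv:n\in\mathbb Z\}\cup\{(n+\tfrac1{10})v:x(n)=1\}.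
\]
For $U$ open, $\{x:S_x\cap U\ne\emptyset\}$ is open, so $x\mapsto S_x$ is Borel. We claim that $S_x$ and $S_y$ are $G$-equivalent if and only if $y$ is a shift of $x$.

If $y$ is a shift of $x$, then $S_y=S_x+cv$ for some $c\in\mathbb Z$, and the translation by $cv$ is in $G$. Conversely, let $g$ be a similarity with $gS_x=S_y$. In both sets the smallest distance is $|v|/10$, and it is attained exactly by the pairs $\{nv,(n+\frac1{10})v\}$ contained in the set; such pairs exist as $x,y\ne0$. So $g$ is an isometry, it preserves the line $\mathbb Rv$, and it maps the closest pairs of $S_x$ bijectively to those of $S_y$. In the coordinate $t\mapsto tv$ on the line it is $t\mapsto t+c$ or $t\mapsto c-t$.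

In the first case, the pair $\{n,n+\frac1{10}\}$ goes to $\{n+c,n+c+\frac1{10}\}$. So $c\in\mathbb Z$, and $x(n)=1\iff y(n+c)=1$; thus $y$ is a shift of $x$. In the second case, the pair goes to $\{c-n-\frac1{10},c-n\}$, so $c\in\mathbb Z+\frac1{10}$. For each integer $m$ the point $m$ of $S_x$ goes to $c-m\in\mathbb Z+\frac1{10}$, and every element of $\mathbb Z+\frac1{10}$ arises in this way; so $y\equiv1$. The inverse of $g$ has the same form, so $x\equiv1$ as well, and $x=y$.

It remains to reduce $E_0$ to the shift relation on $2^{\mathbb Z}\setminus\{0\}$. By (GE) it is enough that the latter is not smooth. The uniform Bernoulli measure is shift-ergodic. If the relation were smooth, the measure would be concentrated on one class: a reduction to equality on a standard Borel space is a shift-invariant function, hence almost everywhere constant. But the classes are countable and the measure is nonatomic.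
\end{proof}

By Lemma~\ref{lem:conf}, $E$ on $\mathcal F_\infty$ is $\operatorname{Aff}(\mathbb C)$-equivalence, and $\operatorname{Aff}(\mathbb C)$ contains translations. So $E_0\le_BE$. This completes the proof of Theorem~\ref{thm:A}. \qed

\section{Proof of Theorem \ref{thm:B}}\label{sec:proofB}

Let $G$ act in a Borel way on $X$. By \cite[Thm.~5.2.1]{BK} we may assume that $X$ is Polish and the action continuous, without changing the Borel sets. By \cite{K} there are a Borel set $Y\subseteq X$ meeting every orbit and a neighborhood $V$ of $1$ in $G$ with
\[
Vy\cap Y=\{y\}\quad\text{for all }y\in Y .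
\]
We check that $Y$ is a discrete section. Let $Q\subseteq G$ be compact.

(S1) Choose an open $W\ni1$ with $WW^{-1}\subseteq V$, and cover $Q$ by finitely many sets $Wc_1,\dots,Wc_s$. Let $x\in X$. If $q_1,q_2\in Wc_i$ and $q_1x,q_2x\in Y$, then $q_1q_2^{-1}\in WW^{-1}\subseteq V$, so $q_1x\in V(q_2x)\cap Y=\{q_2x\}$. So $Qx\cap Y$ has at most $s$ elements.

(S2) The set $\{(x,x'):x\in Qx'\}$ is closed in $X\times X$: if $x_k=q_kx'_k$ with $q_k\in Q$, $x_k\to x$ and $x'_k\to x'$, pass to a subsequence with $q_k\to q\in Q$; then $x=qx'$ by continuity.

By Theorem~\ref{thm:core}, $E_G^X|Y$ is hyperfinite. The set $\{(x,y)\in X\times Y:x\,E_G^X\,y\}$ is the union over integers $C\ge1$ of the Borel sets $\{(x,y)\in X\times Y:x\in Q_Cy\}$. Its sections are nonempty, since $Y$ meets every orbit, and countable, since each of them is a class of $E_G^X|Y$. A Borel uniformization $\theta:X\to Y$, which exists by (LN), satisfies $x\,E_G^X\,x'\iff\theta(x)\,E_G^X\,\theta(x')$. So $E_G^X\le_BE_G^X|Y\le_BE_0$, the last step by (H1). \qed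

\begin{remark}\label{rem:examples}
The following groups satisfy the hypotheses of Theorem~\ref{thm:B}.

(1) Closed groups of similarities of $\mathbb R^d$, with $o=0$ and $\lambda$ the ratio: inside the full similarity group, $Q_C$ is given by $A\in O(d)$, $C^{-1}\le\lambda\le C$, $|b|\le C$; doubling holds as in the plane, with $r_0=0$.

(2) The group $\mathbb Q_p^d\rtimes\mathbb Q_p^*$ of maps $w\mapsto aw+b$ on $M=\mathbb Q_p^d$ with the maximum norm, $\lambda=|a|_p$. A closed ball of radius $r\in[p^k,p^{k+1})$ is a ball of radius $p^k$, which is a union of $p^d$ balls of radius $p^{k-1}\le r/2$.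

(3) Homogeneous nilpotent groups extended by dilations. More precisely, let $N$ be a locally compact second countable group with a compatible left-invariant metric whose closed balls are compact, and with a continuous one-parameter group of automorphisms $\delta_t$, $t>0$, satisfying $\delta_s\delta_t=\delta_{st}$ and $d(\delta_tx,\delta_ty)=t\,d(x,y)$. The semidirect product $N\rtimes\mathbb R_{>0}$ acts on $M=N$ by $(x,t)\cdot w=x\,\delta_t(w)$. Here $\lambda(x,t)=t$, and $o$ is the identity of $N$. The compact unit ball is covered by finitely many balls of radius $\frac12$, and dilations and left translations give doubling.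
\end{remark}

\begin{remark}
The compactness of the sets $Q_C$ cannot be dropped: if $M$ is a single point and $\lambda\equiv1$, all other hypotheses hold for every locally compact second countable $G$, while for a free group of rank $2$ the orbit relation on the free part of the shift on binary sequences is countable and not hyperfinite (see the proof of Proposition~\ref{prop:disc}), hence not $\le_BE_0$. For doubling, see Section~\ref{sec:disc}.
\end{remark}

\section{Other classification problems}\label{sec:cor}

\begin{corollary}\label{cor:C}
\begin{itemize}
\item[(i)] Let $d\ge1$. The similarity relation on the space $\mathcal F(\mathbb R^d)$ of all closed sets, and on the set of infinite discrete closed sets, is $\sim_BE_0$. The same holds for $G$-equivalence, where $G$ is any closed group of similarities of $\mathbb R^d$ containing a nontrivial translation.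
\item[(ii)] For every $d\ge3$, equivalence of domains $\mathbb R^d\setminus S$, $S$ discrete and closed, under $C^\infty$ conformal diffeomorphisms is $\sim_BE_0$.
\item[(iii)] Theorem~\ref{thm:A} also holds if anti-holomorphic equivalences are allowed.
\item[(iv)] For every $E$-invariant Borel $A\subseteq\mathcal F_d(\mathbb C)$, the relation $E|A$ is either smooth or $\sim_BE_0$.
\end{itemize}
\end{corollary}

Some hypothesis such as the translation in (i) is needed for the lower bound: for trivial $G$ the relation is equality. For (ii) and (iii) we again treat finite sets first. By a M\"obius map of $\mathbb R^d\cup\{\infty\}$ we now mean a composition of reflections in spheres and hyperplanes; those fixing $\infty$ are the similarities.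

\begin{lemma}\label{lem:finited}
Let $d\ge2$. On finite $S\subseteq\mathbb R^d$, the relation ``$\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$ for some M\"obius map $\varphi$ of $\mathbb R^d\cup\{\infty\}$'' is smooth.
\end{lemma}

\begin{proof}
Again $k=|S|$ is an invariant, and there is one class for each $k\le1$. Let $k\ge2$. For an enumeration $\alpha=(a_1,\dots,a_{k+1})$ of $S\cup\{\infty\}$, send $a_1$ to $\infty$ by a M\"obius map, take the distance matrix of the images of $a_2,\dots,a_{k+1}$, and divide it by the distance of the first two images. The result $m_\alpha$ does not depend on the M\"obius map, because two choices differ by a similarity. Using the identity if $a_1=\infty$ and $w\mapsto(w-a_1)/|w-a_1|^2$ otherwise, we see that $m_\alpha$ depends in a Borel way on $\alpha$. So the lexicographically least matrix $m(S)$ among the $(k+1)!$ matrices $m_\alpha$ is a Borel function of $S$.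

If $\varphi$ is M\"obius and maps $S\cup\{\infty\}$ onto $S'\cup\{\infty\}$, then $m_{\varphi\alpha}=m_\alpha$, so $m(S)=m(S')$. Conversely, suppose $|S|=|S'|$ and $m_\alpha=m_{\alpha'}$ for enumerations $\alpha$ of $S\cup\{\infty\}$ and $\alpha'$ of $S'\cup\{\infty\}$. Distance matrices determine finite ordered configurations in $\mathbb R^d$ up to isometry. So the two image configurations differ by a similarity, and composing it with the M\"obius maps used gives a M\"obius map taking $\alpha$ to $\alpha'$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(i) The action of $G$ on $\mathcal F(\mathbb R^d)$ is Borel, and the infinite discrete sets form an invariant Borel subset (Section~\ref{sec:tools}). So the upper bounds follow from Theorem~\ref{thm:B} and Remark~\ref{rem:examples}(1), and the lower bounds from Proposition~\ref{prop:lower}.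

(ii) By Liouville's theorem, conformal diffeomorphisms between domains of $\mathbb R^d$, $d\ge3$, are restrictions of M\"obius maps of $\mathbb R^d\cup\{\infty\}$. So equivalence of $\mathbb R^d\setminus S$ and $\mathbb R^d\setminus S'$ means $\varphi(S\cup\{\infty\})=S'\cup\{\infty\}$ for some M\"obius map $\varphi$; conversely, such a $\varphi$ restricts to a conformal diffeomorphism of the domains. If $S$ is infinite, $\varphi$ fixes $\infty$, the only accumulation point of each side, and so $\varphi$ is a similarity; by (i) the relation on infinite sets is $\sim_BE_0$. On finite sets it is smooth by Lemma~\ref{lem:finited}. The infinite and finite sets are invariant and Borel, so the two upper bounds combine into a reduction to the disjoint union of $E_0$ and equality on a standard Borel space, which is hyperfinite and hence $\le_BE_0$ by (H1).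

(iii) Composing an anti-holomorphic equivalence with complex conjugation gives a biholomorphism. So by Lemma~\ref{lem:conf} the relation is now given by M\"obius maps of $\mathbb R^2\cup\{\infty\}$ of either orientation, and on infinite $S$ by similarities of $\mathbb R^2$. Now (i) and Lemma~\ref{lem:finited} with $d=2$ apply, and we combine as in (ii).

(iv) By Theorem~\ref{thm:A}, $E|A\le_BE_0$; in particular $E|A$ is Borel. If it is not smooth, $E_0\le_BE|A$ by (GE).
\end{proof}

\section{The disc, and the role of doubling}\label{sec:disc}

In the half-space picture of the introduction, the affine group fixes a boundary point toward which everything can be moved. The automorphism group of the disc $\mathbb D$ has no such fixed point, and it contains discrete free groups. A homeomorphism $\mathbb D\to\mathbb C$ identifies $\mathcal F(\mathbb D)$ with $\mathcal F(\mathbb C)$ and the discrete closed subsets of $\mathbb D$ with $\mathcal F_d(\mathbb C)$, so the former make up a standard Borel space.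

\begin{proposition}\label{prop:disc}
Conformal equivalence of domains $\mathbb D\setminus S$, $S$ discrete and closed in $\mathbb D$, is not $\le_BE_0$.
\end{proposition}

\begin{proof}
\emph{Equivalence is $\operatorname{Aut}(\mathbb D)$-equivalence.} Let $f:\mathbb D\setminus S\to\mathbb D\setminus S'$ be biholomorphic. It is bounded, so it extends holomorphically to $\mathbb D$. The extension maps into the closed disc, and being open it maps into $\mathbb D$. The same holds for $f^{-1}$. The two compositions of the extensions are the identity on $\mathbb D\setminus S$ and on $\mathbb D\setminus S'$, hence on $\mathbb D$ by continuity. So $f$ is the restriction of some $g\in\operatorname{Aut}(\mathbb D)$ with $gS=S'$; the converse is immediate.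

\emph{Coding the shift of a free group.} Let $\Gamma\le\operatorname{Aut}(\mathbb D)$ be discrete and free of rank $2$. Point stabilizers in $\Gamma$ are finite, since $\Gamma$ is discrete and point stabilizers in $\operatorname{Aut}(\mathbb D)$ are compact; as $\Gamma$ is torsion-free, it acts freely on $\mathbb D$. Its orbits are closed and discrete, because $\Gamma$ is discrete and the action of $\operatorname{Aut}(\mathbb D)$ on $\mathbb D$ is proper. Fix $p\in\mathbb D\setminus\Gamma0$, and for $x\in2^\Gamma$ put
\[
S_x=\Gamma0\cup\{\gamma p:x(\gamma)=1\}.
\]
The map $x\mapsto S_x$ is Borel. It is injective, since $x(\gamma)=1\iff\gamma p\in S_x$. With $(\gamma x)(\eta)=x(\gamma^{-1}\eta)$ we have $\gamma S_x=S_{\gamma x}$.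

\emph{Contradiction.} Suppose conformal equivalence is $\le_BE_0$. Then the relation
\[
x\,F'\,y\iff\mathbb D\setminus S_x\text{ and }\mathbb D\setminus S_y\text{ are conformally equivalent}
\]
on $2^\Gamma$ is Borel and $\le_BE_0$. Its classes are countable: if $gS_x=S_y$ with $g\in\operatorname{Aut}(\mathbb D)$, then $g$ maps two fixed distinct points of $\Gamma0$ into the countable set $\Gamma0\cup\Gamma p$, an automorphism of $\mathbb D$ is determined by its values at two points, and $g$ and $x$ determine $y$. So $F'$ is hyperfinite by (H1). It contains the orbit relation of the shift of $\Gamma$, since $S_{\gamma x}=\gamma S_x$; hence this orbit relation is hyperfinite, and so is its restriction to the free part $\{x:\gamma x\ne x\text{ for all }\gamma\ne1\}$. The free part carries the Bernoulli measure: for $\gamma\ne1$, which has infinite order, $\gamma x=x$ forces $x$ to be constant on the infinite cosets $\langle\gamma\rangle\eta$, an event of measure $0$. But the orbit relation of a free action of a nonamenable group with an invariant probability measure is never hyperfinite; see \cite{JKL}.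
\end{proof}

\begin{remark}
Take for $M$ the hyperbolic plane $\mathbb D$ with $o=0$, $G=\operatorname{Aut}(\mathbb D)$ and $\lambda\equiv1$. Then $Q_C=\{g:d(g0,0)\le C\}$ is compact, and all hypotheses of Theorem~\ref{thm:B} hold except doubling. By Proposition~\ref{prop:disc}, the conclusion fails for the action of $G$ on the discrete closed subsets of $\mathbb D$, which is Borel as in Section~\ref{sec:tools}. So the doubling hypothesis cannot be omitted.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{The Complexity Of The Classification Of} (title as printed: THE COMPLEXITY OF THE CLASSIFICATION OF),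
\texttt{http://authors.library.caltech.edu/38586/1/\linebreak[0]euclid.ijm.1255984956.pdf}

\bibitem{BK}
Becker and Kechris, \emph{The Descriptive Set Theory of Polish Group Actions}.

\bibitem{DJK}
Dougherty, Jackson and Kechris, \emph{The structure of hyperfinite Borel equivalence relations}, Trans. AMS 341 (1994).

\bibitem{HKL}
Harrington, Kechris and Louveau, J. AMS 3 (1990).

\bibitem{JKL}
Jackson, Kechris and Louveau, \emph{Countable Borel equivalence relations}, J. Math. Log. 2 (2002).

\bibitem{K}
Kechris, \emph{Countable sections for locally compact group actions}, Ergodic Theory Dynam. Systems 12 (1992).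

\end{thebibliography}

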